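\title{Infinite cylindric algebras with the descending chain condition for subalgebras}

\begin{abstract}
An algebra satisfies the descending chain condition for subalgebras (DCCS) if every strictly decreasing sequence of its subalgebras is finite. No infinite cylindric algebra of dimension $1$ or $2$ has this property. We show that for every ordinal $\alpha>2$ there is an infinite cylindric algebra of dimension $\alpha$ and of size greater than $|\alpha|$ that satisfies DCCS; for finite $\alpha\ge 3$ there is a countably infinite one all of whose proper subalgebras are finite. More precisely, with $\lambda=\max(|\alpha|,\omega)$, an infinite cardinal $\kappa$ is the size of such an algebra if and only if $\kappa\ge|\alpha|$ and some algebra of size $\kappa$ with at most $\lambda$ operations satisfies DCCS. The proof codes an arbitrary algebra into the atoms that lie below no diagonal element.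
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\alpha$ be an ordinal. A \emph{cylindric algebra of dimension $\alpha$}, or $\mathrm{CA}_\alpha$, is an algebra $\mathfrak{A}=\langle A,+,\cdot,-,0,1,\mathsf{c}_i,\mathsf{d}_{ij}\rangle_{i,j<\alpha}$ in which $\langle A,+,\cdot,-,0,1\rangle$ is a Boolean algebra, each \emph{cylindrification} $\mathsf{c}_i$ is a unary operation, each \emph{diagonal} $\mathsf{d}_{ij}$ is a constant, and for all $x,y\in A$ and $i,j,k<\alpha$:
\begin{itemize}
\item[(C1)] $\mathsf{c}_i0=0$;
\item[(C2)] $x\le\mathsf{c}_ix$;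
\item[(C3)] $\mathsf{c}_i(x\cdot\mathsf{c}_iy)=\mathsf{c}_ix\cdot\mathsf{c}_iy$;
\item[(C4)] $\mathsf{c}_i\mathsf{c}_jx=\mathsf{c}_j\mathsf{c}_ix$;
\item[(C5)] $\mathsf{d}_{ii}=1$;
\item[(C6)] if $k\ne i,j$, then $\mathsf{d}_{ij}=\mathsf{c}_k(\mathsf{d}_{ik}\cdot\mathsf{d}_{kj})$;
\item[(C7)] if $i\ne j$, then $\mathsf{c}_i(\mathsf{d}_{ij}\cdot x)\cdot\mathsf{c}_i(\mathsf{d}_{ij}\cdot -x)=0$.
\end{itemize}
The example to keep in mind is the algebra of all subsets of $V^\alpha$, for a set $V$, with $\mathsf{d}_{ij}=\{s:s_i=s_j\}$ and with $\mathsf{c}_iX$ the set of all $s$ that agree with some element of $X$ in every coordinate except possibly the $i$th. Thus $\mathsf{c}_i$ plays the part of the quantifier $\exists v_i$ and $\mathsf{d}_{ij}$ that of the formula $v_i=v_j$.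

An algebra satisfies the \emph{descending chain condition for subalgebras} (DCCS) if every strictly decreasing sequence of subalgebras is finite. The condition measures how tightly the elements are tied together by the operations:
\begin{equation}\label{eq:tail}
\begin{array}{l}
\text{an algebra satisfies DCCS if and only if in every sequence } a_0,a_1,\dots\text{ of elements}\\
\text{some } a_n \text{ lies in the subalgebra generated by } \{a_m:m>n\}.
\end{array}
\end{equation}
Indeed, if no $a_n$ is generated by the later terms, the subalgebras generated by the tails of the sequence decrease strictly; and if $B_0\supsetneq B_1\supsetneq\cdots$, then elements $a_n\in B_n\setminus B_{n+1}$ form a sequence in which no term is generated by the later ones.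

Finite algebras satisfy DCCS, and so does every algebra generated by its constants, since it has no proper subalgebra. The second remark already gives infinite cylindric examples: for infinite $\alpha$, the least subalgebra of the algebra of all subsets of $\{0,1\}^\alpha$ contains the distinct elements $\mathsf{d}_{0j}$, so it has size $|\alpha|$. To exclude both trivial sources one asks for algebras that are infinite and larger than the dimension. A $\mathrm{CA}_0$ is a Boolean algebra, and no infinite Boolean algebra satisfies DCCS (Lemma~\ref{lem:boolean}). It is known that no infinite $\mathrm{CA}_1$ or $\mathrm{CA}_2$ satisfies DCCS. Problem~8 of \cite{SP} concerns the remaining dimensions: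
\begin{quote}
\emph{For which ordinals $\alpha>2$ is there an infinite $\mathrm{CA}_\alpha$ of size greater than $|\alpha|$ that satisfies DCCS?}
\end{quote}

The dimensions $0,1,2$ suggest the answer ``for none''. There is, however, a reason to expect a change at dimension $3$: three variables suffice to apply a binary operation. If $R\subseteq V^3$ is the graph of an operation $\circ$ on $V$, then
\[
\mathsf{c}_0\mathsf{c}_1\bigl(R\cap\{s:s_0=a\}\cap\{s:s_1=b\}\bigr)=\{s:s_2=a\circ b\},
\]
so a subalgebra that contains $R$ inherits closure properties from $\circ$. The difficulty is that $R$ has to belong to (almost) every subalgebra, while in the algebra of subsets of $V^3$ everything generated by the diagonals is invariant under all permutations of $V$. We get around this by building the algebra from abstract atoms, in such a way that the element $-\mathsf{d}_{01}\cdot-\mathsf{d}_{02}\cdot-\mathsf{d}_{12}$, which lies in every subalgebra, itself plays the part of $R$. The answer to the problem is ``for all''.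

Throughout, $\lambda=\max(|\alpha|,\omega)$, and $\lambda^{+n}$ is the $n$th successor cardinal of $\lambda$.

\begin{theorem}\label{thm:A}
For every ordinal $\alpha>2$ and every $n<\omega$ there is a $\mathrm{CA}_\alpha$ of cardinality $\lambda^{+n}$ satisfying DCCS. In particular, for $3\le\alpha<\omega$ there is a countably infinite one, and for $\alpha\ge\omega$ there is one of size $|\alpha|^+>|\alpha|$. For $3\le\alpha<\omega$ the countable one can be chosen so that all its proper subalgebras are finite.
\end{theorem}

The second theorem describes the possible sizes. Recall that $\mu\to(\omega)^{<\omega}_{\theta}$ means: for every coloring of the finite subsets of $\mu$ with $\theta$ colors there is a set $H\subseteq\mu$ of order type $\omega$ such that, for each $n$, all $n$-element subsets of $H$ have the same color.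

\begin{theorem}\label{thm:B}
Let $\alpha>2$ and let $\kappa$ be an infinite cardinal. There is a $\mathrm{CA}_\alpha$ of size $\kappa$ satisfying DCCS if and only if $\kappa\ge|\alpha|$ and there is some algebra of size $\kappa$ with at most $\lambda$ operations satisfying DCCS. The set of such $\kappa$ depends only on $\lambda$. It is an interval of cardinals beginning with $\lambda$, and it is closed under $\kappa\mapsto\kappa^+$. It contains no $\kappa\ge\mu$ if $\mu\to(\omega)^{<\omega}_{2^\lambda}$.
\end{theorem}

So in dimension at least $3$ the cylindric axioms restrict the size only through the number of operations. Both theorems rest on a transfer principle.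

\begin{proposition}\label{prop:main}
Let $\alpha\ge3$ and $\kappa\ge\lambda$, and let $\mathfrak{F}=\langle F;o_\nu\rangle_{\nu<\lambda}$ be an algebra with $|F|=\kappa$ satisfying DCCS. Then there is a $\mathrm{CA}_\alpha$ of size $\kappa$ satisfying DCCS.
\end{proposition}

Section~\ref{sec:three} shows the idea in dimension three. Sections~\ref{sec:W}--\ref{sec:sub} attach to a set $C$ of colors and a suitable set $T\subseteq C^\alpha$ a cylindric algebra $\mathfrak{A}$ and reduce its subalgebras to families of subsets of $C$. Sections~\ref{sec:T} and~\ref{sec:colors} choose $C$ and $T$ so that these families correspond to subuniverses of $\mathfrak{F}$, which proves Proposition~\ref{prop:main}. Sections~\ref{sec:A} and~\ref{sec:B} deduce the two theorems.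

\section{Preliminaries}\label{sec:prelim}

We work in ZFC. An ordinal is the set of smaller ordinals. An \emph{algebra} is a set with finitary operations, possibly nullary; a \emph{subuniverse} is a subset closed under the operations. Whether the empty subuniverse is allowed does not affect DCCS, since it can only be the last term of a strictly decreasing sequence. Thus DCCS says that every sequence $D_0\supseteq D_1\supseteq\cdots$ of subuniverses is eventually constant. If an algebra has at most $\lambda$ operations, a subset $Y$ generates a subalgebra of size at most $\max(|Y|,\lambda)$. The elements fixed by an automorphism form a subalgebra. ``Ideal'' means Boolean ideal; if $N$ is an ideal of a Boolean algebra of sets, then $S$ and $S'$ have the same image in the quotient if and only if $S\triangle S'\in N$.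

\begin{lemma}\label{lem:boolean}
An infinite Boolean algebra contains an infinite sequence of pairwise disjoint nonzero elements, and it does not satisfy DCCS.
\end{lemma}

\begin{proof}
Call $b$ large if infinitely many elements lie below it; $1$ is large. If $b$ is large, pick $b'$ with $0<b'<b$. Every $x\le b$ is determined by $x\cdot b'$ and $x\cdot b\cdot-b'$, so one of the two nonzero elements $b'$ and $b\cdot-b'$ is large. Keep the other one as the next term of the sequence and continue below the large one.

Let $a_0,a_1,\dots$ be such a sequence. The finite joins of elements $a_m$ with $m>n$ are closed under join, meet and difference, so together with their complements they form the subalgebra generated by $\{a_m:m>n\}$. The joins are disjoint from $a_n\ne0$. The complements lie above $a_m$ for all large $m$, and $a_n$ does not. Hence $a_n$ is not generated by the later terms, and \eqref{eq:tail} applies.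
\end{proof}

All our algebras are algebras of subsets of a set $W$ of \emph{atoms}. Suppose that equivalence relations $\equiv_i$ on $W$ and sets $\mathsf{d}_{ij}\subseteq W$ are given for $i,j<\alpha$. On the power set $\mathcal{P}(W)$ put
\[
\mathsf{c}_iX=\{w\in W: w\equiv_ix\text{ for some }x\in X\},
\]
the union of the $\equiv_i$-classes that meet $X$. Then $\mathsf{c}_i$ commutes with arbitrary unions, (C1) and (C2) are immediate, and (C3) holds because a class meets $X\cap\mathsf{c}_iY$ if and only if it meets $X$ and is contained in $\mathsf{c}_iY$.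

\section{Colored triangles: the idea in dimension three}\label{sec:three}

Think of a triple $s\in V^3$ as a triangle with vertices $s_0,s_1,s_2$. Its $\equiv_i$-class in the set algebra is determined by the side opposite vertex $i$. We forget the vertices and remember only which of them coincide and, for each nondegenerate side, a \emph{color} from an infinite set $C$. A nondegenerate triangle becomes a triple $t\in C^3$, where $t_i$ is the color of the side opposite $i$, and we choose a set $T\subseteq C^3$ of permitted triangles. A triangle in which just the vertices $i$ and $j$ coincide has one segment, counted as the side opposite $i$ and as the side opposite $j$; it becomes a pair $(\{i,j\},c)$. The triangle with all vertices equal becomes a single atom $\nabla$. With $L_{ij}(X)=\{(\{i,j\},c):c\in X\}$ let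
\[
W=T\cup L_{01}(C)\cup L_{02}(C)\cup L_{12}(C)\cup\{\nabla\},\qquad \mathsf{d}_{ij}=L_{ij}(C)\cup\{\nabla\}\quad(i\ne j),
\]
and $\mathsf{d}_{ii}=W$. For $\{i,j,k\}=\{0,1,2\}$ and $X\subseteq C$ let $T_i(X)=\{t\in T:t_i\in X\}$ and $G_i(X)=T_i(X)\cup L_{ij}(X)\cup L_{ik}(X)$; this is the set of atoms whose side opposite $i$ has a color in $X$. The $\equiv_i$-classes are the sets $G_i(\{c\})$, $c\in C$, and the set $\mathsf{d}_{jk}$ of atoms whose side opposite $i$ is degenerate.

What do the axioms require of $T$? Write $\pi_i$ for the $i$th projection and compute both sides of (C4) at an atom $t\in T$. We have $\mathsf{c}_1\{t\}=T_1(\{t_1\})\cup L_{01}(\{t_1\})\cup L_{12}(\{t_1\})$, hence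
\[
\mathsf{c}_0\mathsf{c}_1\{t\}=G_0\bigl(\pi_0T_1(\{t_1\})\cup\{t_1\}\bigr)\cup\mathsf{d}_{12},
\qquad
\mathsf{c}_1\mathsf{c}_0\{t\}=G_1\bigl(\pi_1T_0(\{t_0\})\cup\{t_0\}\bigr)\cup\mathsf{d}_{02}.
\]
The second set contains $L_{02}(C)$, so equality forces $\pi_0T_1(\{t_1\})\cup\{t_1\}=C$. We therefore demand that any two sides, with any colors, can be completed to a permitted triangle. Then both sets equal $W$, and we shall see in Section~\ref{sec:W} that nothing more is needed for $\mathcal{P}(W)$ to be a $\mathrm{CA}_3$.

Beyond this, $T$ is free, and $T=W\setminus(\mathsf{d}_{01}\cup\mathsf{d}_{02}\cup\mathsf{d}_{12})$ lies in every subalgebra $B$. Say that $B$ \emph{knows} a set $X\subseteq C$ if $G_0(X)\in B$. Since $\mathsf{c}_j(\mathsf{d}_{ij}\cap G_i(X))=\mathsf{c}_jL_{ij}(X)=G_j(X)$, the index $0$ may be replaced by any other. If $B$ knows $X$ and $Y$, then it knows $\pi_2(T_0(X)\cap T_1(Y))$, because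
\[
\mathsf{c}_2\bigl(T\cap G_0(X)\cap G_1(Y)\bigr)=G_2\bigl(\pi_2(T_0(X)\cap T_1(Y))\bigr).
\]
So $T$ acts as a program that every subalgebra has to run.

\begin{example}\label{ex:group}
Let $C$ be the free abelian group with basis $v_0,v_1,\dots$, and let $T=\{(a,b,b-a):a,b\in C\}$. Any two coordinates determine exactly one triple.

\emph{The program computes.} If $B$ knows $\{a\}$ and $\{b\}$, it knows $\pi_2(T_0(\{a\})\cap T_1(\{b\}))=\{b-a\}$. So the colors whose singletons are known form a subgroup or the empty set.

\emph{A constant appears from nothing.} Let $B$ know a finite set $X\ne\emptyset$. Then $B$ knows $C\setminus X$ and so $\pi_2(T_0(X)\cap T_1(C\setminus X))=\{c: X+c\not\subseteq X\}$. If $X+c\subseteq X$, then $X+c=X$, and summing the elements gives $|X|\,c=0$, so $c=0$. Thus $B$ knows $C\setminus\{0\}$, and hence $\{0\}$.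

\emph{Symmetry spoils DCCS.} An automorphism $\sigma$ of the group maps $T$ onto $T$; acting on colors, it permutes $W$, preserves all $\equiv_i$ and $\mathsf{d}_{ij}$, and so induces an automorphism of $\mathcal{P}(W)$. For $n\ge1$ let $\sigma$ exchange $v_0$ and $v_n$ and fix the other basis elements. It fixes $G_0(\{v_m\})$ for $m>n$ and moves $G_0(\{v_n\})$, so by \eqref{eq:tail} no algebra containing all $G_0(\{v_m\})$ satisfies DCCS. Also, the subalgebra of fixed points of $\sigma$ knows $\{v_0,v_n\}$ but not $\{v_0\}$: a known finite set need not split into known singletons.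
\end{example}

The example sets the agenda. First, $\mathcal{P}(W)$ must be cut down to a subalgebra $\mathfrak{A}$ in which only finite and cofinite sets of colors occur (Section~\ref{sec:Alg}), and one must show that a subalgebra of $\mathfrak{A}$ is determined, up to finitely many possibilities, by the sets of colors that it knows (Section~\ref{sec:sub}). In infinite dimension $T$ is no longer a finite Boolean combination of diagonals and has to be recovered by a separate argument. Second, $T$ must be chosen so that a subalgebra knowing one nontrivial set knows $\lambda$ many constants, splits finite sets into singletons, and is closed under the operations of $\mathfrak{F}$ (Sections~\ref{sec:T} and~\ref{sec:colors}).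

\section{Cylindric algebras from a set of colored tuples}\label{sec:W}

Let $\alpha\ge3$, let $C$ be an infinite set, and let $T\subseteq C^\alpha$ satisfy
\begin{itemize}
\item[(T1)] for $i\ne j$ in $\alpha$ and $p,q\in C$ there is $t\in T$ with $t_i=p$ and $t_j=q$.
\end{itemize}

\subsection*{Patterns and atoms}
For $\Delta\subseteq\alpha$, two equivalence relations on $\alpha$ \emph{agree off $\Delta$} if their restrictions to $\alpha\setminus\Delta$ are equal, and $E$ is \emph{trivial off $\Delta$} if it agrees off $\Delta$ with the identity relation $\mathrm{id}$; ``off $i$'' means ``off $\{i\}$''. A \emph{pattern} is an equivalence relation on $\alpha$ that is trivial off some finite set $\Delta$. Each class of such a relation has at most one point outside $\Delta$, so all but finitely many indices form singleton classes. For $i\ne j$ let $E_{ij}$ be the pattern whose only nontrivial class is $\{i,j\}$. For a pattern $E$ and $k\ne l$ let $E^{k\to l}$ be the pattern that agrees with $E$ off $k$ and has $k$ in the class of $l$, and let $E^{k\to\bullet}$ be the pattern that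 agrees with $E$ off $k$ and has $\{k\}$ as a class.

The set of atoms is the disjoint union
\[
W=T\ \cup\ \{(\{i,j\},c):i\ne j,\ c\in C\}\ \cup\ \{E: E\text{ a pattern},\ E\ne\mathrm{id},\ E\ne E_{ij}\text{ for all }i\ne j\}.
\]
The pattern $E_w$ of an atom $w$ is $\mathrm{id}$, $E_{ij}$, $E$ in the three cases; every pattern is the pattern of some atom. The pattern $E_w$ is trivial off $i$ if and only if $w\in T$ or $w=(\{i,j\},c)$ for some $j,c$, and then the \emph{$i$-color} $\gamma_i(w)$ is defined as $w_i$ or $c$, respectively. Put
\[
u\equiv_iv\iff E_u,E_v\text{ agree off }i\text{ and, if they are trivial off }i,\ \gamma_i(u)=\gamma_i(v),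
\]
which is an equivalence relation, and $\mathsf{d}_{ij}=\{w:i\,E_w\,j\}$. For $\alpha=3$ this is the structure of Section~\ref{sec:three}. In higher dimension the more degenerate patterns carry no color at all, and this keeps the verification of the axioms short.

\begin{lemma}\label{lem:real}
Let $w\in W$ and $k<\alpha$, and let $E$ be a pattern that agrees with $E_w$ off $k$. Then there is $v\equiv_kw$ with $E_v=E$.
\end{lemma}

\begin{proof}
If $E_w$ is not trivial off $k$, any $v$ with $E_v=E$ works. Otherwise $E=\mathrm{id}$ or $E=E_{kl}$ for some $l$; take $v\in T$ with $v_k=\gamma_k(w)$, which exists by (T1), or $v=(\{k,l\},\gamma_k(w))$.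
\end{proof}

Call $Y\subseteq W$ \emph{color-blind} if membership of $w$ in $Y$ depends only on $E_w$. Lemma~\ref{lem:real} gives
\begin{equation}\label{eq:blind}
\mathsf{c}_kY=\{w: E_w\text{ agrees off }k\text{ with }E_y\text{ for some }y\in Y\}\qquad(Y\text{ color-blind}),
\end{equation}
since such a $y$ can be replaced by an atom $v\equiv_kw$ with $E_v=E_y$, and $v\in Y$.

\begin{lemma}\label{lem:CA}
\begin{itemize}
\item[(a)] Let $i\ne j$ and $u,v\in W$. There is $w$ with $u\equiv_iw\equiv_jv$ if and only if $E_u$ and $E_v$ agree off $\{i,j\}$.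
\item[(b)] $\mathcal{P}(W)$ is a $\mathrm{CA}_\alpha$.
\item[(c)] If $\Delta=\{i_1,\dots,i_n\}$ has $n\ge2$ elements, then $\mathsf{c}_{(\Delta)}X:=\mathsf{c}_{i_1}\cdots\mathsf{c}_{i_n}X$ is the set of all $u$ such that $E_u$ agrees off $\Delta$ with $E_v$ for some $v\in X$.
\end{itemize}
\end{lemma}

Thus one cylindrification remembers a color, and two different ones erase all colors.

\begin{proof}
(a) If $u\equiv_iw\equiv_jv$, then $E_u$, $E_w$ and $E_v$ agree off $\{i,j\}$. Conversely, let $\Omega=\alpha\setminus\{i,j\}$ and let $N$ be the common restriction of $E_u$ and $E_v$ to $\Omega$. Call $j$ \emph{attached} if $j\,E_u\,g$ for some $g\in\Omega$, and call $i$ attached if $i\,E_v\,g$ for some $g\in\Omega$. Extend $N$ to a pattern $E$ by adding an attached index to the $N$-class of the corresponding $g$ and making an unattached index a singleton. Then $E$ agrees with $E_u$ off $i$ and with $E_v$ off $j$. We need $w$ with $E_w=E$ such that $\gamma_i(w)=\gamma_i(u)$ if $E$ is trivial off $i$, and $\gamma_j(w)=\gamma_j(v)$ if $E$ is trivial off $j$. Now $E$ is trivial off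 $i$ exactly when $N$ is trivial and $j$ is unattached, and symmetrically for $j$. If $N$ is not trivial or both indices are attached, there is no condition on colors. Let $N$ be trivial. If $j$ is attached to $g$ and $i$ is unattached, then $E=E_{jg}$, only the $j$-color matters, and $w=(\{j,g\},\gamma_j(v))$ works. If $i$ is attached to $g$ and $j$ is unattached, take $w=(\{i,g\},\gamma_i(u))$. If neither is attached, then $E=\mathrm{id}$, and (T1) provides $w\in T$ with $w_i=\gamma_i(u)$ and $w_j=\gamma_j(v)$. This last case is the one that needs the full strength of (T1).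

(b) (C1)--(C3) were checked in Section~\ref{sec:prelim}, and (C5) holds by reflexivity. By (a), for $i\ne j$ the set $\mathsf{c}_i\mathsf{c}_jX$ consists of the $u$ whose pattern agrees off $\{i,j\}$ with that of some $v\in X$; this is symmetric in $i,j$, which is (C4).

(C6): let $k\ne i,j$. If $w\equiv_kv\in\mathsf{d}_{ik}\cap\mathsf{d}_{kj}$, then $i\,E_v\,j$, so $i\,E_w\,j$. Conversely, if $i\,E_w\,j$, then $i,j,k$ lie in one class of $E_w^{k\to i}$, and Lemma~\ref{lem:real} gives $v\equiv_kw$ with this pattern, so $v\in\mathsf{d}_{ik}\cap\mathsf{d}_{kj}$.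

(C7): it suffices to show that for $i\ne j$ each $\equiv_i$-class contains at most one element of $\mathsf{d}_{ij}$. Let $v\equiv_iv'$ both lie in $\mathsf{d}_{ij}$. Then $E_v=E_v^{i\to j}=E_{v'}^{i\to j}=E_{v'}$, and this pattern relates $i$ and $j$. If it is $E_{ij}$, then $v$ and $v'$ have the same color $\gamma_i(v)=\gamma_i(v')$, so $v=v'$. Otherwise it is neither $\mathrm{id}$ nor any $E_{kl}$, and $v=E_v=v'$.

(c) Induction on $n$; the case $n=2$ is (a). Let $\Delta'=\Delta\cup\{i\}$ with $i\notin\Delta$. By induction, $u\in\mathsf{c}_i\mathsf{c}_{(\Delta)}X$ if and only if there are $w\equiv_iu$ and $v\in X$ such that $E_w,E_v$ agree off $\Delta$; in that case $E_u,E_v$ agree off $\Delta'$. Conversely, let $v\in X$ and let $E_u,E_v$ agree off $\Delta'$. If $i\,E_v\,g$ for some $g\notin\Delta'$, let $E=E_u^{i\to g}$; then for $g'\notin\Delta'$ we have $i\,E\,g'\iff g\,E_u\,g'\iff g\,E_v\,g'\iff i\,E_v\,g'$. If there is no such $g$, let $E=E_u^{i\to\bullet}$. In both cases $E$ agrees with $E_v$ off $\Delta$, and Lemma~\ref{lem:real} gives $w\equiv_iu$ with $E_w=E$.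
\end{proof}

\subsection*{Rules of computation}
For $i\ne j$, $X\subseteq C$, $S\subseteq T$ and finite $\Delta\subseteq\alpha$ put
\begin{gather*}
T_i(X)=\{t\in T:t_i\in X\},\qquad T_i(c)=T_i(\{c\}),\qquad \pi_iS=\{t_i:t\in S\},\\
L_{ij}(X)=\{(\{i,j\},c):c\in X\},\qquad G_i(X)=\{w:E_w\text{ is trivial off }i,\ \gamma_i(w)\in X\},\\
H_\Delta=\{w:E_w\text{ is trivial off }\Delta\}.
\end{gather*}
Thus $H_\emptyset=T$ and $H_{\{i\}}=G_i(C)$, and the sets $H_\Delta$ and $\mathsf{d}_{ij}$ are color-blind.

\begin{lemma}\label{lem:rules}
Let $i\ne j$, $X\subseteq C$, $S\subseteq T$, and let $\Delta\subseteq\alpha$ be finite.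
\begin{itemize}
\item[(a)] $G_i(X)=T_i(X)\cup\bigcup_{l\ne i}L_{il}(X)$, \ $T_i(X)=G_i(X)\cap T$, \ $L_{ij}(X)=G_i(X)\cap\mathsf{d}_{ij}$.
\item[(b)] $\mathsf{c}_iS=G_i(\pi_iS)$ and $\mathsf{c}_iL_{ij}(X)=G_i(X)$; in particular $\mathsf{c}_iT=H_{\{i\}}$.
\item[(c)] If $X\ne\emptyset$ and $k\notin\{i,j\}$, then $\mathsf{c}_kL_{ij}(X)=H_{\{i,k\}}\cap\mathsf{d}_{ij}$.
\item[(d)] If $|\Delta|\ge2$ and $\emptyset\ne Y\subseteq H_\Delta$, then $\mathsf{c}_{(\Delta)}Y=H_\Delta$.
\item[(e)] If $j\in\Delta$ and $i\notin\Delta$, then $\mathsf{c}_i(\mathsf{d}_{ij}\cap H_\Delta)=H_{(\Delta\setminus\{j\})\cup\{i\}}$.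
\end{itemize}
\end{lemma}

\begin{proof}
(a) restates the definitions. (b) The $\equiv_i$-class of an atom $w$ that is trivial off $i$ is $G_i(\{\gamma_i(w)\})$; and $\pi_iT=C$ by (T1). (c) The pattern $E_{ij}$ is not trivial off $k$, so $\mathsf{c}_kL_{ij}(X)$ is the set of $w$ whose pattern agrees with $E_{ij}$ off $k$. Such a pattern relates $i$ to $j$ and is trivial off $\{i,k\}$. Conversely, a pattern with these two properties relates $i$ to no index outside $\{i,j,k\}$, so it agrees with $E_{ij}$ off $k$. (d) is Lemma~\ref{lem:CA}(c). (e) By \eqref{eq:blind}, $u$ is in the left side if and only if $E_u^{i\to j}$ is trivial off $\Delta$. This means that $E_u$ is trivial off $\Delta\cup\{i\}$ and relates $j$ to no index outside $\Delta\cup\{i\}$, that is, $E_u$ is trivial off $(\Delta\setminus\{j\})\cup\{i\}$.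
\end{proof}

\begin{remark}\label{rem:two}
The definitions and the proof of Lemma~\ref{lem:CA} make sense for $\alpha=2$, but then (T1) forces $T=C\times C$. Every permutation of $C$ induces an automorphism, and the transpositions used in Example~\ref{ex:group} show that no subalgebra containing infinitely many sets $G_0(\{c\})$ satisfies DCCS. The third coordinate is what leaves room for a program.
\end{remark}

\section{The algebra $\mathfrak{A}$}\label{sec:Alg}

Let $\mathrm{FC}$ be the Boolean algebra of finite and cofinite subsets of $C$. We want a subalgebra of $\mathcal{P}(W)$ that contains $T$ and all $G_i(X)$ with $X\in\mathrm{FC}$, and no $G_i(X)$ with $X\notin\mathrm{FC}$. It will contain the sets $T_i(p)\cap T_j(q)$, and by Lemma~\ref{lem:rules}(b) their projections must lie in $\mathrm{FC}$. We secure this by assuming from now on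
\begin{itemize}
\item[(T2)] for $i\ne j$ and $p,q\in C$, the set $T_i(p)\cap T_j(q)$ is finite.
\end{itemize}

\subsection*{Small subsets of $T$}
The \emph{fibers} are the sets $T_\varphi=T_i(c)$ for $\varphi=(i,c)\in\alpha\times C$. By (T1), $\pi_jT_i(c)=C$ for $j\ne i$, so fibers are infinite. Two distinct fibers have finite intersection: by (T2) if the indices differ, and they are disjoint if the indices are equal. For finite $\Phi\subseteq\alpha\times C$ let $T_\Phi=\bigcup_{\varphi\in\Phi}T_\varphi$. Call $S\subseteq T$ \emph{small} if $S\triangle T_\Phi$ is finite for some finite $\Phi$. Then $T_\varphi\setminus S$ is finite for $\varphi\in\Phi$ and $T_\varphi\cap S$ is finite for $\varphi\notin\Phi$, so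
\[
\Phi=\Phi(S)=\{\varphi:T_\varphi\cap S\text{ is infinite}\}
\]
is determined by $S$ and is monotone in $S$. Up to finite sets, $T_\Phi$ and $T_{\Phi'}$ have union $T_{\Phi\cup\Phi'}$, intersection $T_{\Phi\cap\Phi'}$ and difference $T_{\Phi\setminus\Phi'}$. Hence the small sets are closed under $\cup,\cap,\setminus$, and $\Phi$ commutes with these operations. Call $S$ \emph{cosmall} if $T\setminus S$ is small, and let $\mathfrak{T}$ be the family of all small and all cosmall sets.

\begin{lemma}\label{lem:small}
\begin{itemize}
\item[(a)] $\mathfrak{T}$ is a Boolean algebra of subsets of $T$. Two cosmall sets are never disjoint, and a member of $\mathfrak{T}$ contained in a small set is small.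
\item[(b)] For $S\in\mathfrak{T}$ and $i<\alpha$ we have $\pi_iS\in\mathrm{FC}$. More precisely, $\pi_iS$ is cofinite if $S$ is cosmall or if $S$ is small and $\Phi(S)$ contains some $(j,c)$ with $j\ne i$; and $\pi_iS$ is finite if $S$ is small and $\Phi(S)\subseteq\{i\}\times C$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A family closed under $\cup,\cap,\setminus$ forms a Boolean algebra together with the complements of its members. The set $T$ is not small, since it meets infinitely many fibers in infinite sets; so $T$ is not a union of two small sets. If cosmall sets $S,S'$ were disjoint, $T$ would be the union of their complements; if a cosmall $S$ were contained in a small $S'$, then $T=(T\setminus S)\cup S'$.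

(b) If $S$ is cosmall, then for $(i,c)\notin\Phi(T\setminus S)$ the infinite fiber $T_i(c)$ meets $T\setminus S$ in a finite set, so $c\in\pi_iS$. If $S$ is small and $(j,c)\in\Phi(S)$ with $j\ne i$, then $\pi_iT_j(c)=C$ and $T_j(c)\setminus S$ is finite. If $\Phi(S)\subseteq\{i\}\times C$, then $\pi_iT_{\Phi(S)}$ is finite and $S\setminus T_{\Phi(S)}$ is finite.
\end{proof}

\subsection*{The color-blind part}
For finite $\alpha$ the algebra we want is easy to describe: it consists of the sets $Y$ with $Y\cap T\in\mathfrak{T}$ whose trace on each $L_{ij}(C)$ has a finite or cofinite set of colors. For infinite $\alpha$ an element must in addition treat all but finitely many indices alike. To handle both cases at once, call $\Gamma\subseteq\alpha$ a \emph{window} if $\Gamma$ is finite and, in case $\alpha$ is finite, $\Gamma=\alpha$. Any two windows and any finite set of indices are contained in a window.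

For a window $\Gamma$ let $A_0(\Gamma)$ be the Boolean algebra of subsets of $W$ generated by the $\mathsf{d}_{ij}$ with $i,j\in\Gamma$ and the $H_\Delta$ with $\Delta\subseteq\Gamma$. To see what these sets can express, define the \emph{$\Gamma$-type} $\mathrm{tp}_\Gamma(E)$ of a pattern $E$ to consist of the restriction of $E$ to $\Gamma$; the truth value, called the \emph{flag}, of ``$E$ is trivial off $\Gamma$''; and, if the flag is true, the set $\mathrm{Lk}(E)=\{i\in\Gamma: i\,E\,o\text{ for some }o\notin\Gamma\}$. There are finitely many $\Gamma$-types.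

\begin{lemma}\label{lem:A0}
Let $\Gamma$ be a window.
\begin{itemize}
\item[(a)] $Y\in A_0(\Gamma)$ if and only if membership of $w$ in $Y$ depends only on $\mathrm{tp}_\Gamma(E_w)$.
\item[(b)] $A_0(\Gamma)$ is closed under $\mathsf{c}_k$ for $k\in\Gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The sets with the stated property form a Boolean algebra. It contains $\mathsf{d}_{ij}$ for $i,j\in\Gamma$, and it contains $H_\Delta$ for $\Delta\subseteq\Gamma$, because $w\in H_\Delta$ if and only if the flag is true, $\mathrm{Lk}(E_w)\subseteq\Delta$, and $E_w$ restricted to $\Gamma\setminus\Delta$ is the identity. Conversely, the set of atoms of a given type is in $A_0(\Gamma)$: the restriction to $\Gamma$ is expressed by diagonals, the flag by $H_\Gamma$, and when the flag is true, $i\notin\mathrm{Lk}(E_w)$ if and only if $w\in H_{\Gamma\setminus\{i\}}$.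

(b) By (a) and \eqref{eq:blind} it suffices to prove: if $\mathrm{tp}_\Gamma(E)=\mathrm{tp}_\Gamma(E')$ and $E_1$ agrees with $E$ off $k$, then some pattern $E_1'$ agrees with $E'$ off $k$ and has the type of $E_1$. For every $E_1'$ that agrees with $E'$ off $k$, the restriction to $\Gamma\setminus\{k\}$, the flag and (if the flag is true) the set $\mathrm{Lk}\setminus\{k\}$ are the same as for $E'$, hence as for $E$, hence as for $E_1$. So only the position of $k$ matters. If $k\,E_1\,i$ for some $i\in\Gamma\setminus\{k\}$, let $E_1'=(E')^{k\to i}$. Then $E_1'$ and $E_1$ have the same restriction to $\Gamma$, and in each of them $k$ lies in $\mathrm{Lk}$ if and only if $i$ does. If $\{k\}$ is a class of $E_1$, let $E_1'=(E')^{k\to\bullet}$. In the remaining case $k$ is $E_1$-related to some index outside $\Gamma$ and to no other index in $\Gamma$. Then $\Gamma\ne\alpha$, so $\alpha$ is infinite (this is the reason for the definition of a window), and there is $o\notin\Gamma$ such that $\{o\}$ is a class of $E'$. Let $E_1'=(E')^{k\to o}$; again $k$ is related to an index outside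 $\Gamma$ and to no other index in $\Gamma$.
\end{proof}

\subsection*{Normal form and closure}
Let $A(\Gamma)$ be the Boolean algebra of subsets of $W$ generated by $A_0(\Gamma)$, by the sets $G_i(X)$ with $i\in\Gamma$, $X\in\mathrm{FC}$, and by the members of $\mathfrak{T}$. Both $A_0(\Gamma)$ and $A(\Gamma)$ increase with $\Gamma$, so $A_0=\bigcup_\Gamma A_0(\Gamma)$ and $A=\bigcup_\Gamma A(\Gamma)$ are Boolean algebras. Put
\[
Q_\Gamma=T\cup\bigcup_{i\in\Gamma}H_{\{i\}}\in A_0(\Gamma),\qquad L_i^\Gamma(X)=\bigcup_{j\notin\Gamma}L_{ij}(X)\quad(i\in\Gamma).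
\]
Then $Q_\Gamma\subseteq H_\Gamma$, and $W$ is partitioned into finitely many \emph{regions}: $T$; the sets $L_{ij}(C)$ for two-element subsets $\{i,j\}$ of $\Gamma$; the sets $L_i^\Gamma(C)$ for $i\in\Gamma$; and $W\setminus Q_\Gamma$. By Lemma~\ref{lem:rules}(a),
\begin{equation}\label{eq:pieces}
L_{ij}(X)=G_i(X)\cap\mathsf{d}_{ij},\qquad L_i^\Gamma(X)=G_i(X)\setminus\Bigl(T\cup\bigcup_{j\in\Gamma\setminus\{i\}}\mathsf{d}_{ij}\Bigr).
\end{equation}

\begin{lemma}\label{lem:normal}
Let $\Gamma$ be a window. A set $Y\subseteq W$ belongs to $A(\Gamma)$ if and only if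
\begin{itemize}
\item[(i)] $Y\cap T\in\mathfrak{T}$;
\item[(ii)] for distinct $i,j\in\Gamma$, $Y\cap L_{ij}(C)=L_{ij}(X_{ij})$ with $X_{ij}\in\mathrm{FC}$;
\item[(iii)] for $i\in\Gamma$, $Y\cap L_i^\Gamma(C)=L_i^\Gamma(X_i)$ with $X_i\in\mathrm{FC}$;
\item[(iv)] $Y\setminus Q_\Gamma=Y_0\setminus Q_\Gamma$ for some $Y_0\in A_0(\Gamma)$.
\end{itemize}
In that case
\begin{equation}\label{eq:normal}
Y=(Y_0\setminus Q_\Gamma)\cup(Y\cap T)\cup\bigcup_{i\ne j\text{ in }\Gamma}L_{ij}(X_{ij})\cup\bigcup_{i\in\Gamma}L_i^\Gamma(X_i).
\end{equation}
\end{lemma}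

If $\alpha$ is finite, the regions $L_i^\Gamma(C)$ are empty and $W\setminus Q_\alpha$ is a finite set of patterns.

\begin{proof}
Each condition says that the trace of $Y$ on a region belongs to a fixed Boolean algebra of subsets of that region, so the sets satisfying (i)--(iv) form a Boolean algebra. We check that it contains the generators of $A(\Gamma)$.

For $k\ne l$ in $\Gamma$, the set $\mathsf{d}_{kl}$ is disjoint from $T$, contains $L_{kl}(C)$, and is disjoint from every other $L_{ij}(C)$, hence from all $L_i^\Gamma(C)$; and $\mathsf{d}_{kk}=W$. For $\Delta\subseteq\Gamma$, the set $H_\Delta$ contains $T$; it contains $L_{ij}(C)$ if $\Delta$ meets $\{i,j\}$ and is disjoint from it otherwise; so it contains $L_i^\Gamma(C)$ if $i\in\Delta$ and is disjoint from it otherwise. Both sets satisfy (iv) with $Y_0=Y$. For $k\in\Gamma$ and $X\in\mathrm{FC}$, the trace of $G_k(X)$ on $T$ is $T_k(X)$, which is small if $X$ is finite and cosmall if $X$ is cofinite, since $T\setminus T_k(X)=T_k(C\setminus X)$. Its trace on $L_{ij}(C)$ is $L_{ij}(X)$ if $k\in\{i,j\}$ and empty otherwise,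 so its trace on $L_i^\Gamma(C)$ is $L_i^\Gamma(X)$ if $k=i$ and empty otherwise; and $G_k(X)\subseteq Q_\Gamma$. A member of $\mathfrak{T}$ has empty trace on all regions but $T$.

Conversely, if (i)--(iv) hold, then \eqref{eq:normal} is the decomposition of $Y$ into its traces, and each of them is in $A(\Gamma)$ by \eqref{eq:pieces}.
\end{proof}

\begin{lemma}\label{lem:closed}
$A$ is the universe of a subalgebra $\mathfrak{A}$ of $\mathcal{P}(W)$; so $\mathfrak{A}$ is a $\mathrm{CA}_\alpha$.
\end{lemma}

\begin{proof}
$A$ is a Boolean algebra containing the diagonals. Let $Y\in A$ and $k<\alpha$; choose a window $\Gamma$ with $Y\in A(\Gamma)$ and $k\in\Gamma$. As $\mathsf{c}_k$ commutes with unions, we may treat the pieces of \eqref{eq:normal} separately, and we may ignore empty pieces. The piece $Y_0\setminus Q_\Gamma$ lies in $A_0(\Gamma)$, and Lemma~\ref{lem:A0}(b) applies. For $S=Y\cap T$ we have $\mathsf{c}_kS=G_k(\pi_kS)$ with $\pi_kS\in\mathrm{FC}$ by Lemma~\ref{lem:small}(b). By Lemma~\ref{lem:rules}(b),(c), $\mathsf{c}_kL_{ij}(X)$ is $G_k(X)$ or $H_{\{i,k\}}\cap\mathsf{d}_{ij}$. Finally let $L_i^\Gamma(X)\ne\emptyset$. If $k=i$, then $\mathsf{c}_kL_i^\Gamma(X)=G_i(X)$. If $k\ne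 i$, then
\[
\mathsf{c}_kL_i^\Gamma(X)=\bigcup_{j\notin\Gamma}\bigl(H_{\{i,k\}}\cap\mathsf{d}_{ij}\bigr)=H_{\{i,k\}}\setminus\Bigl(H_{\{k\}}\cup\bigcup_{j\in\Gamma\setminus\{i,k\}}\mathsf{d}_{ij}\Bigr)\in A_0(\Gamma).
\]
For the second equality let $w\in H_{\{i,k\}}$. Then $E_w$ relates $i$ to at most one $j\notin\{i,k\}$, and there is such a $j$ if and only if $w\notin H_{\{k\}}$; both sides say that $j$ exists and lies outside $\Gamma$.
\end{proof}

\section{Subalgebras of $\mathfrak{A}$}\label{sec:sub}

We keep the assumptions (T1) and (T2) and identify a subalgebra with its universe $B\subseteq A$. If $T\in B$, put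
\[
\mathfrak{T}_B=\{S\subseteq T:S\in B\},\qquad\mathcal{C}_B=\{X\in\mathrm{FC}:G_i(X)\in B\}.
\]
The family $\mathcal{C}_B$ of known sets of colors does not depend on $i$, since $G_j(X)=\mathsf{c}_j(\mathsf{d}_{ij}\cap G_i(X))$ by Lemma~\ref{lem:rules}(a),(b). By Lemma~\ref{lem:normal}(i), $\mathfrak{T}_B\subseteq\mathfrak{T}$.

\begin{lemma}\label{lem:inv}
Let $B,B'$ be subalgebras of $\mathfrak{A}$ that contain $T$.
\begin{itemize}
\item[(a)] $A_0\subseteq B$; $\mathcal{C}_B$ is a subalgebra of $\mathrm{FC}$ and $\mathfrak{T}_B$ is a subalgebra of $\mathfrak{T}$; if $X\in\mathcal{C}_B$, then $T_i(X)\in\mathfrak{T}_B$; if $S\in\mathfrak{T}_B$, then $\pi_iS\in\mathcal{C}_B$. Consequently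
\begin{equation}\label{eq:rule}
X_1,\dots,X_n\in\mathcal{C}_B\ \Longrightarrow\ \pi_k\bigl(T_{i_1}(X_1)\cap\dots\cap T_{i_n}(X_n)\bigr)\in\mathcal{C}_B.
\end{equation}
\item[(b)] If $Y\in B\cap A(\Gamma)$, then in \eqref{eq:normal} all $X_{ij}$ lie in $\mathcal{C}_B$, and so do all $X_i$ if $\Gamma\ne\alpha$.
\item[(c)] If $\mathfrak{T}_B=\mathfrak{T}_{B'}$ and $\mathcal{C}_B=\mathcal{C}_{B'}$, then $B=B'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:rules}(b),(d), $H_{\{i\}}=\mathsf{c}_iT$ and $H_\Delta=\mathsf{c}_{(\Delta)}T$ for $|\Delta|\ge2$, so $A_0\subseteq B$. Further, $G_i(C\setminus X)=H_{\{i\}}\setminus G_i(X)$, $G_i(X\cup X')=G_i(X)\cup G_i(X')$, $T_i(X)=T\cap G_i(X)$, and $G_i(\pi_iS)=\mathsf{c}_iS$ with $\pi_iS\in\mathrm{FC}$.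

(b) If $Y\cap L_{ij}(C)=L_{ij}(X)$, then $G_i(X)=\mathsf{c}_i(Y\cap H_{\{i\}}\cap\mathsf{d}_{ij})\in B$. Apply this to $j\in\Gamma$ for $X_{ij}$ and to any $j\notin\Gamma$ for $X_i$.

(c) Let $Y\in B$, say $Y\in A(\Gamma)$. In \eqref{eq:normal} the first piece is in $A_0\subseteq B'$, the second is in $\mathfrak{T}_B=\mathfrak{T}_{B'}$, and the other nonempty pieces are in $B'$ by (b) and \eqref{eq:pieces}. So $B\subseteq B'$, and by symmetry $B=B'$.
\end{proof}

\subsection*{Recovering $T$}
If $\alpha$ is finite, $T=\bigcap_{i<j}(W\setminus\mathsf{d}_{ij})$ lies in every subalgebra. If $\alpha$ is infinite, the intersection is infinite. The next lemma shows that any element which is not a Boolean combination of diagonals yields some $H_\Delta$; this set can be moved to a disjoint set of indices, and then finitely many diagonals suffice.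

\begin{lemma}\label{lem:least}
A subalgebra $B$ of $\mathfrak{A}$ with $T\notin B$ is the least subalgebra of $\mathfrak{A}$.
\end{lemma}

\begin{proof}
Here $\alpha$ is infinite. Let $\mathrm{Dg}$ be the Boolean algebra generated by the diagonals; it is contained in every subalgebra. If $B\subseteq\mathrm{Dg}$, then $B$ is contained in every subalgebra. So suppose that $Y\in B\setminus\mathrm{Dg}$; we show that $T\in B$. Choose a window $\Gamma$ with $|\Gamma|\ge2$ and $Y\in A(\Gamma)$. Outside $H_\Gamma\supseteq Q_\Gamma$ the set $Y$ coincides with some $Y_0\in A_0(\Gamma)$ by Lemma~\ref{lem:normal}(iv). There the flag is false, so by Lemma~\ref{lem:A0}(a) membership in $Y_0$ depends only on the restriction of $E_w$ to $\Gamma$, which is described by diagonals. Hence there is $M\in\mathrm{Dg}$ with $Y\triangle M\subseteq H_\Gamma$. The set $Y\triangle M$ is in $B$ and is nonempty because $Y\notin\mathrm{Dg}$, so $H_\Gamma=\mathsf{c}_{(\Gamma)}(Y\triangle M)\in B$ by Lemma~\ref{lem:rules}(d). Using Lemma~\ref{lem:rules}(e) to replace the elements of $\Gamma$ one at a time by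 new indices, we get $H_{\Gamma'}\in B$ for a finite set $\Gamma'$ disjoint from $\Gamma$. If $w\in H_\Gamma\cap H_{\Gamma'}$ and $E_w$ relates $x\ne y$, then $\{x,y\}$ meets both $\Gamma$ and $\Gamma'$. Therefore
\[
T=H_\Gamma\cap H_{\Gamma'}\cap\bigcap_{i\in\Gamma,\ j\in\Gamma'}(W\setminus\mathsf{d}_{ij})\in B.\qedhere
\]
\end{proof}

\subsection*{The colors determine $\mathfrak{T}_B$ up to finitely many choices}
For $D\subseteq C$ let $\mathrm{FC}_D$ be the algebra of all $X\subseteq C$ such that $X$ or $C\setminus X$ is a finite subset of $D$; thus $\mathrm{FC}_\emptyset=\{\emptyset,C\}$. As $C$ is infinite, the finite members of $\mathrm{FC}_D$ are exactly the finite subsets of $D$. Our choice of $T$ will force every $\mathcal{C}_B$ to have this form. The part of $\mathfrak{T}_B$ that is then forced by $D$ is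
\[
N_D=\{T_\Phi\triangle P:\ \Phi\subseteq\alpha\times D\text{ finite},\ P\subseteq T\cap D^\alpha\text{ finite}\}.
\]
Nothing said so far prevents $\mathfrak{T}_B$ from containing a small set $S$ that almost contains a fiber $T_i(c)$ with $c\notin D$. But $B$ cannot tell the colors outside $D$ apart, so every other set of this kind must also meet $T_i(c)$, and $S$ leaves only finitely many points of this fiber free.

\begin{lemma}\label{lem:ND}
Let $T\in B$ and $\mathcal{C}_B=\mathrm{FC}_D$.
\begin{itemize}
\item[(a)] $N_D=\{S\in\mathfrak{T}_B:S\text{ small},\ \Phi(S)\subseteq\alpha\times D\}$, and $N_D$ is an ideal of $\mathfrak{T}_B$.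
\item[(b)] $\mathfrak{T}_B/N_D$ is finite.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:inv}(a), $T_\varphi\in\mathfrak{T}_B$ for $\varphi\in\alpha\times D$. Let $S\in\mathfrak{T}_B$ be small with $\Phi(S)\subseteq\alpha\times D$. Then $P=S\triangle T_{\Phi(S)}$ is a finite member of $\mathfrak{T}_B$, so each $\pi_kP$ is a finite member of $\mathrm{FC}_D$; hence $P\subseteq D^\alpha$ and $S=T_{\Phi(S)}\triangle P\in N_D$. Conversely, let $t\in T\cap D^\alpha$. The set $T_0(t_0)\cap T_1(t_1)$ is finite by (T2); for each of its elements $t'\ne t$ pick $k$ with $t'_k\ne t_k$ and intersect with $T_k(t_k)$. This gives $\{t\}\in\mathfrak{T}_B$. So $N_D\subseteq\mathfrak{T}_B$, and $T_\Phi\triangle P$ is small with $\Phi(T_\Phi\triangle P)=\Phi$. This proves the equality. If $S'\in\mathfrak{T}_B$ and $S'\subseteq S\in N_D$, then $S'$ is small by Lemma~\ref{lem:small}(a) and $\Phi(S')\subseteq\Phi(S)$, so $S'\in N_D$. Closure under unions follows from $\Phi(S\cup S')=\Phi(S)\cup\Phi(S')$.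

(b) Suppose not. By Lemma~\ref{lem:boolean} there are $S_0',S_1',\ldots\in\mathfrak{T}_B\setminus N_D$ with pairwise intersections in $N_D$. The sets $S_n=S_n'\setminus\bigcup_{m<n}S_m'$ are pairwise disjoint, and $S_n\notin N_D$ because $S_n'\setminus S_n\in N_D$. At most one of them is cosmall, so some $S_n$ is small, and by (a) there is $(i,c)\in\Phi(S_n)$ with $c\notin D$.

Let $m\ne n$. We claim that $\pi_iS_m$, which lies in $\mathrm{FC}_D$, is cofinite. If $S_m$ is cosmall, this is Lemma~\ref{lem:small}(b). If $S_m$ is small, (a) gives $(j,c')\in\Phi(S_m)$ with $c'\notin D$. For $j\ne i$ use Lemma~\ref{lem:small}(b) again. For $j=i$ we have $c'\in\pi_iS_m$, so $\pi_iS_m$ is not a finite subset of $D$ and must be cofinite. The complement of $\pi_iS_m$ is thus a finite member of $\mathrm{FC}_D$, so it is contained in $D$ and misses $c$. Hence $S_m\cap T_i(c)\ne\emptyset$. The sets $S_m\cap T_i(c)$, $m\ne n$, are infinitely many pairwise disjoint nonempty subsets of the finite set $T_i(c)\setminus S_n$, a contradiction.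
\end{proof}

\begin{corollary}\label{cor:stab}
Let $B_0\supseteq B_1\supseteq\cdots$ be subalgebras of $\mathfrak{A}$ containing $T$, and suppose that $\mathcal{C}_{B_n}=\mathrm{FC}_D$ for all $n$, with the same $D$. Then the sequence is eventually constant.
\end{corollary}

\begin{proof}
The family $N_D$ depends only on $D$ and is an ideal of every $\mathfrak{T}_{B_n}$. So each $\mathfrak{T}_{B_n}$ is a union of classes $\{S\triangle S':S'\in N_D\}$, and $\mathfrak{T}_{B_0}$ contains only finitely many classes. Hence the decreasing sequence $\mathfrak{T}_{B_n}$ is eventually constant, and Lemma~\ref{lem:inv}(c) applies.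
\end{proof}

\section{Programming the set $T$}\label{sec:T}

Let $\alpha\ge3$, $\kappa\ge\lambda$ and $\mathfrak{F}=\langle F;o_\nu\rangle_{\nu<\lambda}$ be as in Proposition~\ref{prop:main}, and let $n_\nu$ be the arity of $o_\nu$. The set $T$ will contain two kinds of tuples. \emph{Product tuples} complete two prescribed coordinates $t_i=p$, $t_j=q$ freely, by filling all other coordinates with a formal term $J_{ij}(p,q)$ that records the data; they give (T1) and (T2) and let subalgebras form terms. \emph{Output tuples} have $s$ in every coordinate except coordinate $2$, which carries a color from a finite set $\mathrm{Out}(s)$; a subalgebra that knows $\{s\}$ can then read off $\mathrm{Out}(s)$, and we put into this set whatever we want to be computed from $s$. To obtain a constant $\mathbf{0}$ as in Example~\ref{ex:group} we want $t_2=\mathbf{0}$ to occur only when $t_0=t_1$. We therefore omit the product tuples with $j=2$, $q=\mathbf{0}$ and restore (T1) by putting $\mathbf{0}$ into every $\mathrm{Out}(s)$.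

\subsection*{Colors}
Let $C$ be the least set of formal terms that contains $\mathbf{0}$ and \emph{generators} $g_x$ ($x\in F$), all distinct, and contains $J_{ij}(p,q)$ whenever $i<j<\alpha$, $p,q\in C$ and $(i,j,p,q)$ is \emph{admissible}, meaning that not both $j=2$ and $q=\mathbf{0}$. Terms are uniquely readable: $J_{ij}(p,q)$ determines $(i,j,p,q)$ and differs from $\mathbf{0}$ and from the generators. The \emph{depth} of $\mathbf{0}$ and $g_x$ is $0$, and that of $J_{ij}(p,q)$ is one more than the maximum of the depths of its \emph{arguments} $p,q$. Let $\mathrm{Args}(s)$ be the set of arguments of $s$, empty if $s$ has depth $0$. Since there are $\kappa$ generators and at most $\lambda\le\kappa$ symbols $J_{ij}$, we have $|C|=\kappa$.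

We write $[p,q]=J_{01}(p,q)$ and call these terms \emph{pairs}; they exist for all $p,q\in C$. Put $e=e_1=[\mathbf{0},\mathbf{0}]$ and $e_{n+1}=[e_n,\mathbf{0}]$; the $e_n$ are distinct pairs, since $e_n$ has depth $n$. Let $K$ be the set of terms in which no generator occurs. Then $|K|\le\lambda$, and $K$ contains all $e_n$ and all $J_{0j}(\mathbf{0},\mathbf{0})$ with $j\ne0,2$, so $|K|=\lambda$. Fix an injection $\nu\mapsto k_\nu$ of $\lambda$ into $K$; the term $k_\nu$ serves as the name of the operation $o_\nu$.

\subsection*{Outputs}
To break symmetry fix a strict linear order $\prec$ on $C$ and let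
\[
\mathrm{Tag}=\bigl\{[[a,p],[b,q]]:a,b,p,q\in C,\ a\prec b\bigr\}.
\]
To simulate $\mathfrak{F}$ let $f$ be the partial function on $C$ defined exactly at the \emph{instructions}
\begin{equation}\label{eq:instr}
[k_\nu,[g_{x_1},[g_{x_2},\dots[g_{x_n},\mathbf{0}]\dots]]]\qquad(\nu<\lambda,\ n=n_\nu,\ x_1,\dots,x_n\in F),
\end{equation}
which for $n=0$ means $[k_\nu,\mathbf{0}]$, with value $g_{o_\nu(x_1,\dots,x_n)}$. This is well defined: the term determines $k_\nu$, hence $\nu$ and $n_\nu$, hence the $x_l$. Let $\mathrm{Out}(s)$ be the finite set consisting of $\mathbf{0}$, the elements of $\mathrm{Args}(s)$, the term $e$ if $s\in\mathrm{Tag}$, and $f(s)$ if $s$ is an instruction. Note that $\mathrm{Out}(\mathbf{0})=\{\mathbf{0}\}$.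

\subsection*{Tuples}
Let $T\subseteq C^\alpha$ consist of
\begin{itemize}
\item the product tuples $t=\mathsf{a}_{ij}(p,q)$, for admissible $(i,j,p,q)$ with $i<j$, given by $t_i=p$, $t_j=q$ and $t_k=J_{ij}(p,q)$ for $k\ne i,j$;
\item the output tuples $t=\mathsf{b}(s,c)$, for $s\in C$ and $c\in\mathrm{Out}(s)$, given by $t_2=c$ and $t_k=s$ for $k\ne2$.
\end{itemize}
For $\alpha=3$ these are the triples $(p,q,[p,q])$, the triples $(p,J_{02}(p,q),q)$ and $(J_{12}(p,q),p,q)$ with $q\ne\mathbf{0}$, and the triples $(s,s,c)$ with $c\in\mathrm{Out}(s)$.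

\begin{lemma}\label{lem:T123}
$T$ satisfies {\rm(T1)}, {\rm(T2)} and
\begin{itemize}
\item[\rm(T3)] if $t\in T$ and $t_2=\mathbf{0}$, then $t_0=t_1$;
\item[\rm(T4)] if $t\in T$ and each of $t_0,t_1$ is a pair or $\mathbf{0}$, then $t=\mathsf{a}_{01}(t_0,t_1)$, with $t_2=[t_0,t_1]$, or $t$ is an output tuple, with $t_0=t_1$.
\end{itemize}
Moreover, the algebra $\mathfrak{A}$ of Section~\ref{sec:Alg} has size $\kappa$.
\end{lemma}

\begin{proof}
(T1) We may assume $i<j$. If $(i,j,p,q)$ is admissible, take $\mathsf{a}_{ij}(p,q)$. Otherwise $i\in\{0,1\}$, $j=2$, $q=\mathbf{0}$; take $\mathsf{b}(p,\mathbf{0})$.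

(T2) Let the values of $t_k$ and $t_l$ be prescribed, $k\ne l$. For $t=\mathsf{a}_{ij}(p,q)$, either $\{i,j\}=\{k,l\}$ and $p,q$ are the prescribed values, or one of $t_k,t_l$ equals $J_{ij}(p,q)$ and determines $(i,j,p,q)$; so there are at most three such tuples. For $t=\mathsf{b}(s,c)$, one of $k,l$ differs from $2$, so $s$ is determined, and $\mathrm{Out}(s)$ is finite.

(T3) Output tuples have $t_0=t_1$. If $t=\mathsf{a}_{ij}(p,q)$ and $t_2=\mathbf{0}$, then $2\in\{i,j\}$ because $J_{ij}(p,q)\ne\mathbf{0}$. The case $j=2$ would give $q=\mathbf{0}$, which is not admissible. So $i=2$ and $t_0=t_1=J_{2j}(p,q)$.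

(T4) If $t=\mathsf{a}_{ij}(p,q)$ with $(i,j)\ne(0,1)$, then $0$ or $1$ is outside $\{i,j\}$, so $t_0$ or $t_1$ is $J_{ij}(p,q)$, which is neither a pair nor $\mathbf{0}$.

Finally $|T|\le\kappa$, so there are at most $\kappa$ small sets and $|\mathfrak{T}|\le\kappa$; also $|\mathrm{FC}|=\kappa$, and there are at most $\lambda$ sets $\mathsf{d}_{ij}$, $H_\Delta$. So $A$ is generated as a Boolean algebra by at most $\kappa$ sets, and it contains the $\kappa$ distinct sets $G_0(\{c\})$.
\end{proof}

\section{What a subalgebra knows}\label{sec:colors}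

In this section $B$ is a subalgebra of $\mathfrak{A}$ with $T\in B$ and $\mathcal{C}_B\ne\{\emptyset,C\}$. All computations are instances of \eqref{eq:rule}.

\begin{lemma}[Constants]\label{lem:const}
$\{\mathbf{0}\}\in\mathcal{C}_B$, and $\{e_n\}\in\mathcal{C}_B$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Since $\mathcal{C}_B$ is a subalgebra of $\mathrm{FC}$ other than $\{\emptyset,C\}$, it contains a finite set $X\ne\emptyset$. We claim that $\pi_2(T_0(X)\cap T_1(C\setminus X))=C\setminus\{\mathbf{0}\}$. A tuple in the intersection has $t_0\ne t_1$, so $t_2\ne\mathbf{0}$ by (T3). Given $c\ne\mathbf{0}$, take $a\in X$ of maximal depth. Then $(0,2,a,c)$ is admissible, and $t=\mathsf{a}_{02}(a,c)$ has $t_0=a$, $t_2=c$ and $t_1=J_{02}(a,c)$, which is deeper than $a$ and so not in $X$. (Depth does here what torsion-freeness did in Example~\ref{ex:group}.) Hence $\{\mathbf{0}\}\in\mathcal{C}_B$.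

By (T4) and $\mathrm{Out}(\mathbf{0})=\{\mathbf{0}\}$, the set $T_0(\mathbf{0})\cap T_1(\mathbf{0})$ consists of $\mathsf{a}_{01}(\mathbf{0},\mathbf{0})$ and $\mathsf{b}(\mathbf{0},\mathbf{0})$. Its projection $\pi_2$ is $\{e,\mathbf{0}\}$, so $\{e_1\}\in\mathcal{C}_B$. By (T4) and $e_n\ne\mathbf{0}$, the only element of $T_0(e_n)\cap T_1(\mathbf{0})$ is $\mathsf{a}_{01}(e_n,\mathbf{0})$, whose projection $\pi_2$ is $e_{n+1}$; the claim follows by induction.
\end{proof}

Next we split a known finite set $X$. The plan is to form the ``square'' of $X$, to select the part below the diagonal by means of $\mathrm{Tag}$, and to project; this removes the $\prec$-largest element. One cannot work with $T_0(X)\cap T_1(X)$ directly, since this set contains output tuples and may contain product tuples other than $\mathsf{a}_{01}$. So we first make two disjoint copies $X_r$, $X_{r'}$ of $X$ that consist of pairs, to which (T4) applies. The signal for ``$a\prec b$'' is $e$, as $\mathbf{0}$ belongs to every $\mathrm{Out}(s)$ and carries no information. For $X=\{a,b\}$ with $a\prec b$ the proof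 below produces in turn $X_r=\{[a,r],[b,r]\}$ and $X_{r'}=\{[a,r'],[b,r']\}$, the four-element set $Z$ of pairs $[x,y]$ with $x\in X_r$, $y\in X_{r'}$, its only tagged element $[[a,r],[b,r']]$, then $\{[a,r]\}$, and finally $\{a\}$.

\begin{lemma}[Splitting]\label{lem:split}
If $X\in\mathcal{C}_B$ is finite and $a\in X$, then $\{a\}\in\mathcal{C}_B$. Consequently $\mathcal{C}_B=\mathrm{FC}_D$ for $D=\{c\in C:\{c\}\in\mathcal{C}_B\}$.
\end{lemma}

\begin{proof}
Let $X\in\mathcal{C}_B$ be finite and nonempty. All but finitely many $e_n$ are neither elements of $X$ nor arguments of elements of $X$; let $r\ne r'$ be two such terms. Their singletons are in $\mathcal{C}_B$. For $V\subseteq X$ let $V_r=\{[a,r]:a\in V\}$ and $V_{r'}=\{[a,r']:a\in V\}$.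

\emph{Step 1: $T_0(X)\cap T_1(r)=\{\mathsf{a}_{01}(a,r):a\in X\}$.} Let $t$ be in the left side. It is not an output tuple, since $t_0\ne t_1$ as $r\notin X$. Let $t=\mathsf{a}_{ij}(p,q)$ with $(i,j)\ne(0,1)$. If $1\notin\{i,j\}$, then $t_1=J_{ij}(p,q)$ is not a pair, while $r$ is. If $1\in\{i,j\}$, then $i=1$, $p=r$ and $t_0=J_{1j}(r,q)\notin X$, since $r$ is not an argument of an element of $X$. So $t=\mathsf{a}_{01}(t_0,r)$. The other inclusion is immediate. It follows that $X_r=\pi_2(T_0(X)\cap T_1(r))\in\mathcal{C}_B$, and in the same way $X_{r'}\in\mathcal{C}_B$. It also follows that copying can be undone: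
\begin{equation}\label{eq:undo}
V\subseteq X,\ V_r\in\mathcal{C}_B\ \Longrightarrow\ V=\pi_0\bigl(T_0(X)\cap T_1(r)\cap T_2(V_r)\bigr)\in\mathcal{C}_B.
\end{equation}

\emph{Step 2: $T_0(X_r)\cap T_1(X_{r'})=\{\mathsf{a}_{01}(x,y):x\in X_r,\ y\in X_{r'}\}$.} This follows from (T4), because $X_r$ and $X_{r'}$ are disjoint sets of pairs. Hence
\[
Z:=\{[[a,r],[b,r']]:a,b\in X\}=\pi_2\bigl(T_0(X_r)\cap T_1(X_{r'})\bigr)\in\mathcal{C}_B.
\]

\emph{Step 3: $\pi_0(T_0(Z)\cap T_1(Z)\cap T_2(e))=Z\cap\mathrm{Tag}$.} By (T4) a tuple in the intersection is of the form $\mathsf{a}_{01}(p,q)$ or $\mathsf{b}(s,c)$. The first is impossible, since $p\in Z$ gives $t_2=[p,q]\ne[\mathbf{0},\mathbf{0}]=e$. The tuple $\mathsf{b}(s,c)$ lies in the intersection if and only if $s\in Z$ and $c=e$, so the projection is $\{s\in Z:e\in\mathrm{Out}(s)\}$. Let $s=[[a,r],[b,r']]\in Z$. Its arguments differ from $e$ because $r,r'\ne\mathbf{0}$; the values of $f$ are generators; and $e\ne\mathbf{0}$. So $e\in\mathrm{Out}(s)$ if and only if $s\in\mathrm{Tag}$.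

Thus $Z'=Z\cap\mathrm{Tag}=\{[[a,r],[b,r']]:a,b\in X,\ a\prec b\}$ is in $\mathcal{C}_B$. Let $m$ be the $\prec$-largest element of $X$ and $V=X\setminus\{m\}$. By Step 2,
\[
\pi_0\bigl(T_0(X_r)\cap T_1(X_{r'})\cap T_2(Z')\bigr)=\{[a,r]:a\in X,\ a\prec b\text{ for some }b\in X\}=V_r,
\]
so $V_r\in\mathcal{C}_B$, then $V\in\mathcal{C}_B$ by \eqref{eq:undo}, and $\{m\}=X\setminus V\in\mathcal{C}_B$. Induction on $|X|$ proves the first statement. It follows that the finite members of $\mathcal{C}_B$ are exactly the finite subsets of $D$; every other member of $\mathcal{C}_B$ is the complement of a finite member.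
\end{proof}

\begin{lemma}[Simulation]\label{lem:sim}
Let $D$ be as in Lemma~\ref{lem:split} and $F_D=\{x\in F:g_x\in D\}$. A color $c$ lies in $D$ if and only if $x\in F_D$ for every generator $g_x$ occurring in $c$. The set $F_D$ is a subuniverse of $\mathfrak{F}$.
\end{lemma}

\begin{proof}
Let $p,q\in D$ and $i\ne j$. By (T2) and \eqref{eq:rule}, $\pi_k(T_i(p)\cap T_j(q))$ is a finite member of $\mathcal{C}_B=\mathrm{FC}_D$, hence a subset of $D$. For admissible $(i,j,p,q)$ take $k\notin\{i,j\}$, which is possible as $\alpha\ge3$; the tuple $\mathsf{a}_{ij}(p,q)$ shows that $J_{ij}(p,q)\in D$. For $i=0$, $j=1$, $k=2$, $p=q=s$ the tuples $\mathsf{b}(s,c)$ show that $\mathrm{Out}(s)\subseteq D$. So $D$ contains $\mathbf{0}$ and is closed under forming terms, under taking arguments, and under $f$. Induction on depth gives the first statement: a term $J_{ij}(p,q)$ is in $D$ if and only if $p,q\in D$. In particular $K\subseteq D$. If $x_1,\dots,x_{n_\nu}\in F_D$, then the instruction \eqref{eq:instr} lies in $D$, hence so does its $f$-value, and $o_\nu(x_1,\dots,x_{n_\nu})\in F_D$.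
\end{proof}

For every subalgebra $B$ containing $T$ we now have $\mathcal{C}_B=\mathrm{FC}_{D(B)}$ with $D(B)=\{c:\{c\}\in\mathcal{C}_B\}$: either $\mathcal{C}_B=\{\emptyset,C\}$ and $D(B)=\emptyset$, or the three lemmas apply, $D(B)\ne\emptyset$, and $D(B)$ is determined by the subuniverse $F_{D(B)}$ of $\mathfrak{F}$, which may be empty.

\begin{proof}[Proof of Proposition~\ref{prop:main}]
By Lemmas~\ref{lem:closed} and~\ref{lem:T123}, $\mathfrak{A}$ is a $\mathrm{CA}_\alpha$ of size $\kappa$. Suppose that $B_0\supsetneq B_1\supsetneq\cdots$ are subalgebras. No $B_n$ is the least subalgebra, so $T\in B_n$ for all $n$ by Lemma~\ref{lem:least}. The sets $D_n=D(B_n)$ decrease. If some $D_n$ is empty, the sequence is constant from then on. Otherwise the $F_{D_n}$ form a decreasing sequence of subuniverses of $\mathfrak{F}$, which is eventually constant since $\mathfrak{F}$ satisfies DCCS, and then $D_n$ is eventually constant by Lemma~\ref{lem:sim}. In both cases Corollary~\ref{cor:stab} shows that $B_n$ is eventually constant, a contradiction.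
\end{proof}

The hypothesis that $\mathfrak{F}$ satisfies DCCS enters only in this last step. The bound $\lambda$ on the number of operations was needed to name them by elements of $K$, which every nontrivial subalgebra knows, and $\kappa\ge\lambda$ was needed only to compute $|C|$ and $|A|$.

\section{Successor cardinals and the proof of Theorem~\ref{thm:A}}\label{sec:A}

It remains to supply algebras $\mathfrak{F}$. On $\lambda$ we take all elements as constants. To climb from $\kappa$ to $\kappa^+$ we use that every $\beta<\kappa^+$ injects into $\kappa$, so that $\beta$ and an element of $\kappa$ together code any $\gamma<\beta$.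

\begin{lemma}\label{lem:succ}
Let $\kappa\ge\lambda$. If some algebra of size $\kappa$ with at most $\lambda$ operations satisfies DCCS, then so does some algebra of size $\kappa^+$ with at most $\lambda$ operations.
\end{lemma}

\begin{proof}
Let $\mathfrak{F}$ have universe $\kappa$. Extend each operation of positive arity to $\kappa^+$ by letting it return its first argument if some argument is $\ge\kappa$, and keep the constants. Choose injections $\varepsilon_\beta:\beta\to\kappa$ for $\beta<\kappa^+$ and add two binary operations:
\[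
\mathrm{enc}(\beta,\gamma)=\begin{cases}\varepsilon_\beta(\gamma)&\text{if }\gamma<\beta,\\ \beta&\text{otherwise,}\end{cases}
\qquad
\mathrm{dec}(\beta,\delta)=\begin{cases}\varepsilon_\beta^{-1}(\delta)&\text{if }\delta\in\operatorname{ran}\varepsilon_\beta,\\ \beta&\text{otherwise.}\end{cases}
\]
Suppose that $D_0\supsetneq D_1\supsetneq\cdots$ are subuniverses of the new algebra. The sets $D_n\cap\kappa$ are subuniverses of $\mathfrak{F}$, so there are $n_0$ and $Y$ with $D_n\cap\kappa=Y$ for $n\ge n_0$. Let $n\ge n_0$, $\beta\in D_n$ and $\gamma<\beta$. If $\gamma\in D_n$, then $\varepsilon_\beta(\gamma)=\mathrm{enc}(\beta,\gamma)\in D_n\cap\kappa=Y$. If $\varepsilon_\beta(\gamma)\in Y$, then $\gamma=\mathrm{dec}(\beta,\varepsilon_\beta(\gamma))\in D_n$. So $D_n\cap\beta=\varepsilon_\beta^{-1}[Y]$, and the same holds for $D_{n_0}$, which also contains $\beta$. Hence $D_n\cap\beta=D_{n_0}\cap\beta$ for all $\beta\in D_n$: the set $D_n$ is an initial segment of $D_{n_0}$. For $n>n_0$ it is a proper one, $D_n=D_{n_0}\cap\mu_n$ with $\mu_n=\min(D_{n_0}\setminus D_n)$, and $D_{n+1}\subsetneq D_n$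 gives $\mu_{n+1}<\mu_n$. This is an infinite decreasing sequence of ordinals, a contradiction.
\end{proof}

An algebra with at most $\lambda$ operations can be written as $\langle F;o_\nu\rangle_{\nu<\lambda}$ by adjoining the identity map and repeating operations; this does not change the subuniverses.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The set $\lambda$ with all its elements as constants has no proper subalgebra, so it satisfies DCCS. By Lemma~\ref{lem:succ} there are algebras of size $\lambda^{+n}$ with at most $\lambda$ operations satisfying DCCS for all $n<\omega$, and Proposition~\ref{prop:main} gives the first statement. For $3\le\alpha<\omega$ take $n=0$; for $\alpha\ge\omega$ take $n=1$.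

Now let $3\le\alpha<\omega$, let $\mathfrak{F}$ be $\omega$ with all its elements as constants, and let $\mathfrak{A}$ be the countably infinite algebra constructed from it. Let $B$ be a subalgebra; $T\in B$ since $\alpha$ is finite. Put $D=D(B)$. If $D\ne\emptyset$, then $F_D=F$ and $D=C$ by Lemma~\ref{lem:sim}, so $\mathcal{C}_B=\mathrm{FC}=\mathcal{C}_A$. The family $N_C$ consists of all small sets and is contained in $\mathfrak{T}_B$ by Lemma~\ref{lem:ND}(a), so $\mathfrak{T}_B=\mathfrak{T}=\mathfrak{T}_A$, and $B=A$ by Lemma~\ref{lem:inv}(c). If $D=\emptyset$, then $\mathcal{C}_B=\{\emptyset,C\}$ and $N_\emptyset=\{\emptyset\}$, so $\mathfrak{T}_B$ is finite by Lemma~\ref{lem:ND}(b). An element $Y\in B$ is determined by $Y\cap T\in\mathfrak{T}_B$, by the finitely many sets $X_{ij}$, which lie in $\{\emptyset,C\}$ by Lemma~\ref{lem:inv}(b), and by its trace on the finite set $W\setminus Q_\alpha$. So $B$ is finite.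
\end{proof}

\section{The spectrum: proof of Theorem~\ref{thm:B}}\label{sec:B}

Two obstructions have to be established. An algebra smaller than its dimension has too few elements to keep the diagonals apart, and then it collapses to a Boolean algebra. An algebra that is too large contains a sequence whose terms cannot be distinguished by the operations.

\begin{lemma}\label{lem:below}
An infinite $\mathrm{CA}_\alpha$ of size less than $|\alpha|$ does not satisfy DCCS.
\end{lemma}

\begin{proof}
We use two consequences of (C2) and (C3). If $x\le y$, then $x\le\mathsf{c}_iy$, so $\mathsf{c}_ix=\mathsf{c}_i(x\cdot\mathsf{c}_iy)=\mathsf{c}_ix\cdot\mathsf{c}_iy$; thus $\mathsf{c}_i$ is monotone. And $\mathsf{c}_i\mathsf{c}_iy=\mathsf{c}_i(1\cdot\mathsf{c}_iy)=\mathsf{c}_i1\cdot\mathsf{c}_iy=\mathsf{c}_iy$, as $\mathsf{c}_i1=1$. We also note: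
\begin{equation}\label{eq:discrete}
\text{if }i\ne j\text{ and }\mathsf{d}_{ij}=1,\text{ then }\mathsf{c}_i\text{ is the identity},
\end{equation}
because (C7) gives $\mathsf{c}_ix\cdot\mathsf{c}_i(-x)=0$, so $\mathsf{c}_ix\le-\mathsf{c}_i(-x)\le x$ by (C2).

Let $\mathfrak{A}$ be infinite with $|A|<|\alpha|$. Then $\alpha$ is infinite and contains $|\alpha|$ pairwise disjoint pairs of indices, so $\mathsf{d}_{ij}=\mathsf{d}_{kl}$ for some distinct $i,j,k,l$. By (C5), (C6) and monotonicity, $1=\mathsf{d}_{jj}=\mathsf{c}_i(\mathsf{d}_{ji}\cdot\mathsf{d}_{ij})\le\mathsf{c}_i\mathsf{d}_{ij}$. By (C6), $\mathsf{d}_{kl}=\mathsf{c}_i(\mathsf{d}_{ki}\cdot\mathsf{d}_{il})$, so $\mathsf{c}_i\mathsf{d}_{kl}=\mathsf{d}_{kl}$. Hence $\mathsf{d}_{ij}=\mathsf{d}_{kl}=\mathsf{c}_i\mathsf{d}_{kl}=\mathsf{c}_i\mathsf{d}_{ij}=1$, and $\mathsf{c}_i$ is the identity by \eqref{eq:discrete}. Now (C6) reads $\mathsf{d}_{mn}=\mathsf{d}_{mi}\cdot\mathsf{d}_{in}$ for $m,n\ne i$. The case $m=n$ gives $\mathsf{d}_{mi}=\mathsf{d}_{im}=1$, and then all diagonals equal $1$. By \eqref{eq:discrete} all cylindrifications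 are the identity. So the subalgebras of $\mathfrak{A}$ are its Boolean subalgebras, and Lemma~\ref{lem:boolean} applies.
\end{proof}

\begin{lemma}\label{lem:above}
If $\mu\to(\omega)^{<\omega}_{2^\lambda}$, then no algebra of size at least $\mu$ with at most $\lambda$ operations satisfies DCCS.
\end{lemma}

\begin{proof}
Let $a_\xi$, $\xi<\mu$, be distinct elements of the algebra. There are at most $\lambda$ terms in the variables $v_1,v_2,\dots$; list them, with repetitions, as $\tau_\nu$, $\nu<\lambda$. Color a set $\{\xi_0<\dots<\xi_n\}\subseteq\mu$ by the set of all $\nu$ such that the variables of $\tau_\nu$ are among $v_1,\dots,v_n$ and $a_{\xi_0}=\tau_\nu(a_{\xi_1},\dots,a_{\xi_n})$; give the empty set any color. The colors are subsets of $\lambda$, so there is a set $\{\xi_0<\xi_1<\cdots\}$ all of whose $(n+1)$-element subsets have the same color, for each $n$. Suppose that $a_{\xi_m}$ lies in the subalgebra generated by $\{a_{\xi_l}:l>m\}$. It is then the value of a term at finitely many of these elements. Choose $n\ge1$ so that they are among $a_{\xi_{m+1}},\dots,a_{\xi_{m+n}}$,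 and rename variables so that $v_r$ stands for $a_{\xi_{m+r}}$; not every $v_r$ need occur. Then $a_{\xi_m}=\tau_\nu(a_{\xi_{m+1}},\dots,a_{\xi_{m+n}})$ for some $\nu$, so $\nu$ belongs to the common color of the $(n+1)$-element subsets. The sets $\{\xi_0,\xi_2,\dots,\xi_{n+1}\}$ and $\{\xi_1,\xi_2,\dots,\xi_{n+1}\}$ give $a_{\xi_0}=\tau_\nu(a_{\xi_2},\dots,a_{\xi_{n+1}})=a_{\xi_1}$, a contradiction. So no $a_{\xi_m}$ is generated by the later terms, and DCCS fails by \eqref{eq:tail}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For infinite $\kappa$, the condition $\kappa\ge|\alpha|$ is equivalent to $\kappa\ge\lambda$. If it holds and some algebra of size $\kappa$ with at most $\lambda$ operations satisfies DCCS, Proposition~\ref{prop:main} gives the required $\mathrm{CA}_\alpha$. Conversely, a $\mathrm{CA}_\alpha$ of size $\kappa$ satisfying DCCS is itself an algebra with at most $\lambda$ operations, and $\kappa\ge|\alpha|$ by Lemma~\ref{lem:below}.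

The criterion ``$\kappa\ge\lambda$ and some algebra of size $\kappa$ with at most $\lambda$ operations satisfies DCCS'' mentions only $\lambda$. It holds for $\kappa=\lambda$, by the algebra of constants on $\lambda$, and it passes from $\kappa$ to $\kappa^+$ by Lemma~\ref{lem:succ}. If it holds for $\kappa$ and $\lambda\le\kappa'\le\kappa$, then any $\kappa'$ elements of a witness generate a subalgebra of size $\kappa'$, which satisfies DCCS because its subalgebras are subalgebras of the witness. So the set of such $\kappa$ is an interval beginning with $\lambda$. The last statement is Lemma~\ref{lem:above}.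
\end{proof}

\begin{thebibliography}{9}

\bibitem{SP}
\emph{Structure problems for cylindric algebras},
\texttt{https://github.com/isaacST08/Algebra-Texts-and-Books}.

\end{thebibliography}
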